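\title{A sharp bound for the zeroth local cohomology of tangent cones of monomial space curves}

\begin{abstract}
Let $G$ be the associated graded ring of a numerical semigroup ring $K[[t^{g_1},t^{g_2},t^{g_3}]]$, and call $G$ a $k$-Buchsbaum ring if $\mathfrak m^kH^0_{\mathfrak m}(G)=0$. We show that, for every field $K$ and every $k\ge0$, the largest length of $H^0_{\mathfrak m}(G)$ for $k$-Buchsbaum $G$ is $\lfloor\frac{k+2}3\rfloor\lfloor\frac{k+3}3\rfloor\lfloor\frac{k+4}3\rfloor$. For $k\ge1$ the extremal modules are, up to shift, $K[x,y,z]/(x^p,y^q,z^r)$ with $p+q+r=k+2$ and $p,q,r$ as equal as possible. The proof reads off a monomial basis of $H^0_{\mathfrak m}(G)$ from a chain of vectors in a planar lattice. This gives closed formulas for the length and for the least such $k$, and reduces the bound to an inequality between integers.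
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $g_1<g_2<g_3$ be positive integers with greatest common divisor $1$, and let $S=\langle g_1,g_2,g_3\rangle$ be the numerical semigroup of all sums $ug_1+vg_2+wg_3$ with $u,v,w\in\mathbb N=\{0,1,2,\dots\}$. The generators need not be minimal unless we say so. Let $K$ be a field, let $R=K[[t^{g_1},t^{g_2},t^{g_3}]]\subseteq K[[t]]$ with maximal ideal $\mathfrak m$, and let
\[
G=\bigoplus_{d\ge0}\mathfrak m^d/\mathfrak m^{d+1}
\]
be the associated graded ring, the coordinate ring of the tangent cone at the origin of the curve $(t^{g_1},t^{g_2},t^{g_3})$. It is generated by the classes $x,y,z\in\mathfrak m/\mathfrak m^2$ of $t^{g_1},t^{g_2},t^{g_3}$, so it is a quotient of the polynomial ring $K[x,y,z]$. We write $\mathfrak m$ also for the ideal $(x,y,z)$ of $G$.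

In $G$ we have $y^{g_1}=0$, because $(t^{g_2})^{g_1}=(t^{g_1})^{g_2}\in\mathfrak m^{g_1+1}$, and $z^{g_1}=0$ for the same reason. No power of $x$ vanishes, because the series in $\mathfrak m^{n+1}$ are divisible by $t^{(n+1)g_1}$. So $G$ has Krull dimension one. The zeroth local cohomology module of $G$ is the ideal
\[
H:=H^0_{\mathfrak m}(G)=\bigcup_{n\ge1}(0:_G\mathfrak m^n)=\bigcup_{n\ge1}(0:_Gx^n).
\]
The two unions agree because $\mathfrak m^{n+2g_1}\subseteq x^nG$: a monomial of degree $n+2g_1$ that is not divisible by $x^n$ is divisible by $y^{g_1}$ or $z^{g_1}$. The ring $R$ is a one-dimensional domain, hence Cohen--Macaulay, but $G$ is Cohen--Macaulay only if $x$ is not a zero divisor, that is, if $H=0$. Thus $H$ measures how much is lost in passing to the tangent cone.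

There are two natural ways to say how large $H$ is. The ideal $H$ is finitely generated, so a power of $\mathfrak m$ kills it, and its length $\ell=\ell(H)=\dim_KH$ is finite. For $k\ge0$ the ring $G$ is called \emph{$k$-Buchsbaum} if $\mathfrak m^kH=0$; thus $0$-Buchsbaum means Cohen--Macaulay and $1$-Buchsbaum means Buchsbaum. Let $\kappa$ be the least $k$ such that $G$ is $k$-Buchsbaum. One comparison of the two measures is free. The inclusions $H\supseteq\mathfrak mH\supseteq\dots\supseteq\mathfrak m^\kappa H=0$ are strict, since $\mathfrak m^jH=\mathfrak m^{j+1}H$ gives $\mathfrak m^jH=\mathfrak m^\kappa H=0$. Hence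
\begin{equation}\label{eq:lower}
\kappa\le\ell .
\end{equation}
In the other direction, \cite{source} establishes that for $k\le2$ the ring $G$ is $k$-Buchsbaum if and only if $\ell\le k$, and that for every $k$ the lengths $\ell$ of $k$-Buchsbaum rings $G$ are bounded. It poses the question that we answer here:

\begin{quote}
\emph{What is the maximum of $\ell(H^0_{\mathfrak m}(G))$ over all $3$-generated numerical semigroups $S$ whose ring $G$ is $k$-Buchsbaum?}
\end{quote}

The cases $k\le2$ suggest the answer $k$. This fails for $S=\langle6,7,16\rangle$, where $\kappa=3$ and $\ell=4$. We shall see in Section~\ref{sec:example} that there $H$ is a shift of $K[x,y,z]/(x^2,y^2,z)$, which suggests a better guess. The module $K[x,y,z]/(x^p,y^q,z^r)$ has as a basis a box of $pqr$ monomials, of top degree $p+q+r-3$, so it is killed by $(x,y,z)^k$ exactly when $k\ge p+q+r-2$. If $H$ were always such a box, the answer would be the largest product of three positive integers with sum $k+2$. For $N\ge3$ the largest product with sum $N$ is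
\[
M(N):=\Big\lfloor\frac N3\Big\rfloor\Big\lfloor\frac{N+1}3\Big\rfloor\Big\lfloor\frac{N+2}3\Big\rfloor
\]
(Lemma~\ref{lem:M}). The module $H$ is not always a box, but the guess is correct.

\begin{theorem}\label{thm:max}
Let $K$ be any field. For every $k\ge0$, the maximum of $\ell(H^0_{\mathfrak m}(G))$ over all $3$-generated numerical semigroups $S$ whose ring $G$ is $k$-Buchsbaum is
\[
M(k+2)=\Big\lfloor\frac{k+2}3\Big\rfloor\Big\lfloor\frac{k+3}3\Big\rfloor\Big\lfloor\frac{k+4}3\Big\rfloor .
\]
\end{theorem}

For $k=0,1,2,\dots$ the values are $0,1,2,4,8,12,18,27,\dots$. Theorem~\ref{thm:max} follows from a more precise statement, in which isomorphisms are isomorphisms of graded $K[x,y,z]$-modules.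

\begin{theorem}\label{thm:main}
Let $K$ be any field.
\begin{enumerate}
\item[(A)] $\kappa\le\ell(H^0_{\mathfrak m}(G))\le M(\kappa+2)$. Hence if $G$ is $k$-Buchsbaum, then $\ell(H^0_{\mathfrak m}(G))\le M(k+2)$.
\item[(B)] For all integers $p,q,r\ge1$ there is a minimally $3$-generated $S$ with $\kappa=p+q+r-2$ and $H^0_{\mathfrak m}(G)\cong K[x,y,z]/(x^p,y^q,z^r)$ up to shift, so that $\ell=pqr$. In particular both bounds in \textup{(A)} are attained for every $\kappa\ge1$; for $\kappa=0$ both are $0$.
\item[(C)] If $k\ge1$, $G$ is $k$-Buchsbaum and $\ell(H^0_{\mathfrak m}(G))=M(k+2)$, then $\kappa=k$ and, up to shift, $H^0_{\mathfrak m}(G)\cong K[x,y,z]/(x^p,y^q,z^r)$ with positive $p,q,r$, $p+q+r=k+2$ and $|p-q|,|q-r|,|p-r|\le1$.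
\end{enumerate}
\end{theorem}

The proof has a geometric half and an arithmetic half. Section~\ref{sec:standard} identifies a basis of $H$ with a set $T$ of monomials determined by a monomial ideal $\mathfrak n$, which is defined through a lattice $\Lambda\subseteq\mathbb Z^2$. Section~\ref{sec:chain} finds generators of $\mathfrak n$, and Section~\ref{sec:H} deduces that $H$ is principal and that $T$ is a stack of rectangles, with formulas for $\ell$ and $\kappa$. Principality alone makes $H$ a quotient of $K[x,y,z]/(x,y,z)^\kappa$ and gives $\ell\le\binom{\kappa+2}3$, which is already too large for $\kappa=2$. The sharp bound needs the exact shape of $T$ and the inequality of Section~\ref{sec:ineq}. Section~\ref{sec:proofs} completes the proofs.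

\section{The semigroup $\langle6,7,16\rangle$}\label{sec:example}

We compute $H$ by hand, using one rule that is proved in Lemma~\ref{lem:basis}: a monomial $x^uy^vz^w$ vanishes in $G$ exactly when its \emph{value} $6u+7v+16w$ is also the value of a monomial of larger degree, and nonzero monomials of different values are linearly independent. Write $\sim$ for equality of values. Four coincidences govern the ring:
\[
x^2z\sim y^4\ (28),\qquad y^2z\sim x^5\ (30),\qquad z^2\sim x^3y^2\ (32),\qquad y^6\sim x^7\ (42).
\]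
In each of them the right side has larger degree, so $x^2z=y^2z=z^2=y^6=0$ in $G$. The monomials that may survive are $x^uy^v$ with $v\le5$, and $z,xz,yz,xyz$.

They all survive. A monomial of value $s$ has degree $\frac16\big(s-(v+10w)\big)$, so among monomials of one value a larger degree means a smaller $v+10w$, and $v+10w$ is fixed modulo $6$. For $x^uy^v$ with $v\le5$ no smaller nonnegative number lies in the same class. A competitor of $z,xz,yz,xyz$ has $v+10w\le5$, so it is free of $z$; but the values $16,22,23,29$ do not lie in $\langle6,7\rangle=\{0,6,7,12\text{--}14,18\text{--}21,24\text{--}28,30,\dots\}$. These comparisons also show that the surviving monomials have distinct values, so they form a basis of $G$. Multiplication by $x$ is injective on the span of the $x^uy^v$, and $x^2$ kills the other four. Therefore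
\[
H=zG=\langle z,xz,yz,xyz\rangle_K\cong\big(K[x,y,z]/(x^2,y^2,z)\big)(-1),
\]
where $(-1)$ raises degrees by one. So $\ell=4$ and $\kappa=3$.

Three features persist in general. Torsion is created by a relation of the type $x^az^c\sim y^b$ with $b>a+c$, the only one above whose vanishing side involves $x$. The ideal $H$ is generated by a power of $z$. Finally, the relations come from few lattice vectors: recording the exponent of $y$ and $z$ on the side without $x$ minus that on the side with $x$, we get $(4,-1)$, $(2,1)$, $(-2,2)$, $(6,0)$, which are $P_0$, $P_0-P_{-1}$, $-P_{-1}$, $2P_0-P_{-1}$ for $P_0=(4,-1)$ and $P_{-1}=(2,-2)$.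

\section{Standard monomials and torsion}\label{sec:standard}

The \emph{value} of a monomial $x^uy^vz^w\in K[x,y,z]$ is $ug_1+vg_2+wg_3$, and $\mu\sim\mu'$ means that $\mu$ and $\mu'$ have the same value. For $s\in S$ let $\operatorname{ord}(s)$ be the largest degree of a monomial of value $s$.

\begin{lemma}\label{lem:basis}
For $s\in S$ we have $t^s\in\mathfrak m^{\operatorname{ord}(s)}$, and the classes $(t^s)^*\in\mathfrak m^{\operatorname{ord}(s)}/\mathfrak m^{\operatorname{ord}(s)+1}$ form a $K$-basis of $G$. A monomial of value $s$ maps to $(t^s)^*$ if its degree is $\operatorname{ord}(s)$, and to $0$ otherwise.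
\end{lemma}

\begin{proof}
The ring $R$ consists of the power series supported on $S$. The ideal $\mathfrak m^d$ is generated by the finitely many $t^{s'}$ with $s'$ the value of a monomial of degree $d$. So it consists of the series supported on the union of the sets $s'+S$, which is $\{s:\operatorname{ord}(s)\ge d\}$. Hence the $t^s$ with $\operatorname{ord}(s)=d$ give a basis of $\mathfrak m^d/\mathfrak m^{d+1}$. A monomial of degree $d$ and value $s$ maps to the class of $t^s$ in $\mathfrak m^d/\mathfrak m^{d+1}$, which is zero if $\operatorname{ord}(s)>d$.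
\end{proof}

Since $H$ is the $x$-torsion, $x$ plays a special role, and we describe monomials of equal value by the change in the exponents of $y$ and $z$. Let
\[
\Lambda=\{\lambda=(\lambda_1,\lambda_2)\in\mathbb Z^2:\ g_1\mid\lambda_1g_2+\lambda_2g_3\}.
\]
It is the kernel of a map $\mathbb Z^2\to\mathbb Z/g_1$, which is onto because $\gcd(g_1,g_2,g_3)=1$. So $\Lambda$ has index $g_1$. Recall that two vectors of $\Lambda$ form a basis of $\Lambda$ if and only if their determinant is $\pm[\mathbb Z^2:\Lambda]=\pm g_1$. Define linear forms on $\mathbb R^2$ by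
\[
a(\lambda)=\frac{\lambda_1g_2+\lambda_2g_3}{g_1},\qquad
e(\lambda)=a(\lambda)-\lambda_1-\lambda_2=\frac{\lambda_1(g_2-g_1)+\lambda_2(g_3-g_1)}{g_1}.
\]
Both take integer values on $\Lambda$ and have positive coefficients. They are linearly independent, since $g_2(g_3-g_1)-g_3(g_2-g_1)=g_1(g_3-g_2)>0$. The monomials with the same value as $x^uy^vz^w$ are exactly the
\begin{equation}\label{eq:move}
x^{u+a(\lambda)}y^{v-\lambda_1}z^{w-\lambda_2},\qquad \lambda\in\Lambda,\quad u+a(\lambda)\ge0,\quad v\ge\lambda_1,\quad w\ge\lambda_2,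
\end{equation}
and the move \eqref{eq:move} raises the exponent of $x$ by $a(\lambda)$ and the degree by $e(\lambda)$.

Several monomials of maximal degree can represent the same basis element of $G$, so we choose one. A monomial is \emph{standard} if among the monomials of its value it has maximal degree and, among those, maximal exponent of $x$. Accordingly, write $\lambda\succ0$ if $e(\lambda)>0$, or $e(\lambda)=0$ and $a(\lambda)>0$. With $\xi^+=\max(\xi,0)$ put
\[
\mu_\lambda=x^{(-a(\lambda))^+}y^{\lambda_1^+}z^{\lambda_2^+},\qquad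
\mathfrak n=(\mu_\lambda:\ \lambda\in\Lambda,\ \lambda\succ0)\subseteq K[x,y,z].
\]
The move \eqref{eq:move} applies to a monomial exactly when $\mu_\lambda$ divides it.

\begin{lemma}\label{lem:torsion}
The standard monomials are the monomials outside $\mathfrak n$, and they map bijectively, preserving degrees, to the basis $\{(t^s)^*\}$ of $G$. Let $T$ be the set of standard monomials $\mu$ such that $x^n\mu\in\mathfrak n$ for some $n$. Then the image of $T$ is a basis of $H$.
\end{lemma}

\begin{proof}
A monomial is nonstandard if and only if some move \eqref{eq:move} with $\lambda\succ0$ applies to it, that is, if and only if it lies in $\mathfrak n$. Two standard monomials of the same value differ by a move with $e(\lambda)=a(\lambda)=0$, so $\lambda=0$. Thus each $s$ has exactly one standard monomial; its degree is $\operatorname{ord}(s)$.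

Multiplication by $x^n$ sends $(t^s)^*$ to $(t^{s+ng_1})^*$ or to $0$. So its kernel is spanned by basis elements, and the same holds for $H$. Let $\mu=x^uy^vz^w$ be standard. By Lemma~\ref{lem:basis}, $x^n\mu=0$ in $G$ if and only if a move with $e(\lambda)>0$ applies to $x^n\mu$. On the other hand $x^n\mu\in\mathfrak n$ if and only if a move with $\lambda\succ0$ applies to $x^n\mu$. The two conditions agree: a move with $e(\lambda)=0<a(\lambda)$ that applies to $x^n\mu$ has $\mu_\lambda$ free of $x$, so it would apply to $\mu$, which is standard. This is the reason for breaking ties in favor of $x$.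
\end{proof}

\begin{remark}
Let $J$ be the kernel of $K[x,y,z]\to G$. Then $\mathfrak n$ is the initial ideal of $J$ for a graded reverse lexicographic order with $x$ smallest. Indeed, a nonstandard monomial either lies in $J$ or is the initial term of its difference with the standard monomial of the same value and degree; so $\mathfrak n\subseteq\operatorname{in}(J)$, and both quotients have the Hilbert function of $G$. We do not use this.
\end{remark}

\section{A chain of lattice vectors and the generators of $\mathfrak n$}\label{sec:chain}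

The ideal $\mathfrak n$ is given by infinitely many monomials, and we need a finite explicit set of generators. The tool is elementary. If $U,W$ is a basis of $\Lambda$, every lattice point in the cone $\mathbb R_{\ge0}U+\mathbb R_{\ge0}W$ is $\sigma U+\tau W$ with $\sigma,\tau\in\mathbb N$, and if the cone is narrow enough then $\mu_U$ or $\mu_W$ divides the monomial of such a point. So we look for a fan of such cones that covers the half-plane $\lambda\succ0$.

To see where to start, let $Q=\{(b,-c):b,c\ge0\}$ be the closed fourth quadrant. We claim that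
\begin{equation}\label{eq:wedge}
\lambda\in Q\setminus\{0\},\ a(\lambda)\le0\quad\Longrightarrow\quad e(\lambda)<0 .
\end{equation}
Indeed, for $\lambda=(b,-c)$ the hypothesis gives $c>0$ and $b\le cg_3/g_2$, so
\[
g_1e(\lambda)\le c\Big(\frac{g_3(g_2-g_1)}{g_2}-(g_3-g_1)\Big)=cg_1\Big(1-\frac{g_3}{g_2}\Big)<0 .
\]
Thus a ray that turns counterclockwise through $Q$ crosses first the line $a=0$ and then the line $e=0$. A lattice point $P=(b,-c)$ between the two lines has $a(P)>0>e(P)$. It encodes a relation $x^{a(P)}z^c\sim y^b$ in which $y^b$ has the larger degree, the type that creates torsion. We therefore start with a basis on both sides of the line $a=0$ and walk until we cross the line $e=0$.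

Call a basis $P_{-1}=(b_{-1},-c_{-1})$, $P_0=(b_0,-c_0)$ of $\Lambda$ \emph{admissible} if
\[
0\le b_{-1}<b_0,\qquad 0\le c_0<c_{-1},\qquad a(P_{-1})\le0<a(P_0).
\]

\begin{lemma}\label{lem:admissible}
The lattice $\Lambda$ has an admissible basis.
\end{lemma}

\begin{proof}
Let $\Lambda_+=\{\lambda\in\Lambda\cap Q:a(\lambda)>0\}\ni(g_1,0)$ and $\Lambda_-=\{\lambda\in\Lambda\cap Q\setminus\{0\}:a(\lambda)\le0\}\ni(0,-g_1)$. Choose $P_0\in\Lambda_+$ with $b_0$ minimal and then $c_0$ minimal, and $P_{-1}\in\Lambda_-$ with $c_{-1}$ minimal and then $b_{-1}$ minimal. The signs of $a$ force $b_0\ge1$ and $c_{-1}\ge1$. Note that $a(P_0-P_{-1})>0$.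

Suppose $c_0\ge c_{-1}$. If $b_0<b_{-1}$, both coordinates of $P_0-P_{-1}$ are nonpositive, contradicting $a(P_0-P_{-1})>0$. If $b_0\ge b_{-1}$, then $P_0-P_{-1}\in\Lambda_+$; minimality of $b_0$ forces $b_{-1}=0$, and then $c_0-c_{-1}<c_0$ contradicts minimality of $c_0$. So $c_0<c_{-1}$.

Suppose $b_{-1}\ge b_0$. Then $P_{-1}-P_0\in\Lambda_-$; minimality of $c_{-1}$ forces $c_0=0$, and then $b_{-1}-b_0<b_{-1}$ contradicts minimality of $b_{-1}$. So $b_{-1}<b_0$.

The two vectors are independent because $b_0c_{-1}-b_{-1}c_0>0$. If they do not generate $\Lambda$, there is a nonzero $\lambda=\sigma P_0+\tau P_{-1}\in\Lambda$ with $0\le\sigma,\tau<1$. If $\sigma=0$, then $\lambda\in\Lambda_-$ contradicts minimality of $c_{-1}$; if $\tau=0$, then $\lambda\in\Lambda_+$ contradicts minimality of $b_0$. Otherwise, replacing $\lambda$ by $P_0+P_{-1}-\lambda$ if necessary, we have $\sigma,\tau>0$ and $\sigma+\tau\le1$. Then $\lambda=(b,-c)\in Q\setminus\{0\}$ with $b<(\sigma+\tau)b_0\le b_0$ and $c<(\sigma+\tau)c_{-1}\le c_{-1}$. This contradicts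 the choice of $P_0$ if $a(\lambda)>0$ and the choice of $P_{-1}$ if $a(\lambda)\le0$.
\end{proof}

\subsection*{The chain}
Fix any admissible basis; only its defining properties are used from now on. The vectors $nP_i-P_{i-1}$ form a basis together with $P_i$, on the side opposite to $P_{i-1}$, and we choose $n$ so as to stay in $Q$ with a smaller $c$. As long as $c_i>0$, put
\[
n_i=\lceil c_{i-1}/c_i\rceil,\qquad P_{i+1}=n_iP_i-P_{i-1}=(b_{i+1},-c_{i+1}),
\]
and write $a_i=a(P_i)$ and $e_i=e(P_i)=a_i-b_i+c_i$. The $n_i$ are the partial quotients of the expansion $c_{-1}/c_0=n_0-1/(n_1-\cdots)$. By induction $n_i\ge2$ and $0\le c_{i+1}<c_i$, so the chain stops. Moreover $b_{i+1}-b_i=(n_i-1)b_i-b_{i-1}\ge b_i-b_{i-1}>0$ and, as $a_0>0$, likewise $a_{i+1}-a_i\ge a_i-a_{i-1}>0$. So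
\[
0\le b_{-1}<b_0<b_1<\cdots,\qquad c_{-1}>c_0>c_1>\cdots\ge0,\qquad a_{-1}\le0<a_0<a_1<\cdots .
\]
The determinant $\det(P_{i-1},P_i)=c_{i-1}b_i-b_{i-1}c_i$ does not depend on $i$; it is positive, hence equal to $g_1$. We have $e_{-1}<0$ by \eqref{eq:wedge}, and $e_i>0$ if $c_i=0$. Let $m\ge0$ be the least index with $e_m\ge0$. Then $c_i>0$ for $i<m$, and we discard the vectors after $P_m$. For $-1\le i\le m-1$ put
\[
\beta_i=b_{i+1}-b_i\ge1,\qquad\gamma_i=c_i-c_{i+1}\ge1,\qquad N_i=a_i+\beta_i+\gamma_i ,
\]
so that $P_{i+1}-P_i=(\beta_i,\gamma_i)$. The following relations, valid for $0\le i\le m-1$, are all that Section~\ref{sec:ineq} uses: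
\begin{align}
&b_i\ge a_i+c_i+1,\label{eq:one}\\
&a_i\ge N_{i-1}+1,\label{eq:two}\\
&1\le\gamma_i\le c_i,\qquad 1\le\beta_{i-1}\le b_i,\label{eq:three}\\
&\beta_i=(n_i-2)b_i+\beta_{i-1},\qquad\gamma_{i-1}=(n_i-2)c_i+\gamma_i.\label{eq:four}
\end{align}
Here \eqref{eq:one} says $e_i\le-1$. Inequality \eqref{eq:two} says $e_i-e_{i-1}\ge1$, which holds because $e$ is positive on $(\beta_{i-1},\gamma_{i-1})$. The bounds \eqref{eq:three} follow from $c_{i+1},b_{i-1}\ge0$, and \eqref{eq:four} is the identity $P_{i+1}-P_i=(n_i-2)P_i+(P_i-P_{i-1})$.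

\subsection*{The first quadrant}
The vectors $\pm P_i$ lie in the fourth and second quadrants, and the gap between $P_m$ and $-P_{-1}$ remains to be subdivided. The neighbors $P_m-P_{m-1}$ and $P_0-P_{-1}$ of its ends lie in the first quadrant, and the identity behind \eqref{eq:four} joins them. Let $\mathcal V$ be the list that starts at $P_0-P_{-1}$ and proceeds by adding $P_0$ exactly $n_0-2$ times, then $P_1$ exactly $n_1-2$ times, and so on up to $P_{m-1}$. It ends at $P_m-P_{m-1}$. For $m=0$ it has the single member $P_0-P_{-1}$. For $m\ge1$ its members are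
\[
V_{i,j}=jP_i-P_{i-1}=(jb_i-b_{i-1},\ c_{i-1}-jc_i),\qquad0\le i\le m-1,\quad1\le j\le n_i-1,
\]
where $V_{i,n_i-1}=P_{i+1}-P_i=V_{i+1,1}$ counts once. Along $\mathcal V$ the first coordinates increase from $\beta_{-1}\ge1$ and the second coordinates decrease to $\gamma_{m-1}\ge1$. So all coordinates are positive, and $a(V),e(V)>0$ for $V\in\mathcal V$.

\begin{example}\label{ex:7817}
Let $S=\langle7,8,17\rangle$. The vectors $P_{-1}=(2,-3)$ and $P_0=(3,-1)$ have $a_{-1}=(16-51)/7=-5$, $a_0=(24-17)/7=1$ and determinant $9-2=7$, so they form an admissible basis. Here $e_0=-1$, $n_0=3$ and $P_1=(7,0)$, so $m=1$, and $\mathcal V$ consists of $V_{0,1}=(1,2)$ and $V_{0,2}=(4,1)$. See Figure~\ref{fig:fan}.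
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=0.72,yscale=0.9]
\draw[gray!60] (-8,0)--(8,0);
\draw[gray!60] (0,-1.6)--(0,3.6);
\draw[dashed] (-8,0.8)--(8,-0.8) node[below left] {$e=0$};
\foreach \p in {(-4,-1),(3,-1),(-7,0),(0,0),(7,0),(-3,1),(4,1),(-6,2),(1,2),(-2,3),(5,3)}
  \fill \p circle (2pt);
\draw[->,thick] (0,0)--(3,-1) node[below] {$P_0$};
\draw[->,thick] (0,0)--(7,0) node[above] {$P_1:\ y^7$};
\draw[->,thick] (0,0)--(4,1) node[above right] {$V_{0,2}:\ y^4z$};
\draw[->,thick] (0,0)--(1,2) node[above right] {$V_{0,1}:\ yz^2$};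
\draw[->,thick] (0,0)--(-2,3) node[above left] {$-P_{-1}:\ z^3$};
\draw[->,thick] (0,0)--(-3,1) node[above left] {$-P_0:\ xz$};
\draw[->,thick] (0,0)--(-7,0) node[below] {$-P_1$};
\end{tikzpicture}
\caption{The lattice $\Lambda$ (dots) for $S=\langle7,8,17\rangle$. Consecutive arrows, counterclockwise from $P_0$ to $-P_1$, are bases of $\Lambda$, and the cones they span cover the half-plane above the dashed line $e=0$. The five arrows $\lambda$ above that line are labeled by their monomials $\mu_\lambda$, which generate the ideal $\mathfrak n$ of nonstandard monomials.}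
\label{fig:fan}
\end{figure}

\begin{proposition}\label{prop:gens}
The ideal $\mathfrak n$ is generated by
\[
y^{b_m},\qquad z^{c_{-1}},\qquad x^{a_i}z^{c_i}\ \ (0\le i\le m-1),\qquad y^{V_1}z^{V_2}\ \ \big(V=(V_1,V_2)\in\mathcal V\big).
\]
\end{proposition}

\begin{proof}
These are the monomials $\mu_\lambda$ for $\lambda=P_m,\,-P_{-1},\,-P_i,\,V$. All these vectors are $\succ0$; for $P_m$ this holds since $e_m\ge0$ and $a_m>0$. It remains to show that every $\mu_\lambda$ with $\lambda\succ0$ is divisible by one of them. Consider the sequence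
\[
P_{m-1},\ P_m,\ \underbrace{P_m-P_{m-1},\ \dots,\ P_0-P_{-1}}_{\mathcal V\text{ backwards}},\ -P_{-1},\ -P_0,\ \dots,\ -P_{m-1},\ -P_m .
\]
Consecutive vectors have determinant $g_1$. This is known for $(P_{m-1},P_m)$ and $(-P_{i-1},-P_i)$, and
\begin{gather*}
\det(P_m,P_m-P_{m-1})=\det(P_{m-1},P_m),\qquad\det(P_0-P_{-1},-P_{-1})=\det(P_{-1},P_0),\\
\det(V_{i,j+1},V_{i,j})=\det(P_i,V_{i,j})=\det(P_{i-1},P_i).
\end{gather*}
So consecutive vectors form bases of $\Lambda$. The vectors lie successively in the closed fourth, first and second quadrants. Take their arguments in $[-\pi/2,\pi]$. The difference of consecutive arguments lies in $[-\pi/2,\pi]$ and has positive sine, so it lies in $(0,\pi)$. Hence the cones spanned by consecutive vectors cover the angle from $P_{m-1}$ counterclockwise to $-P_m$. Since $\det(-P_m,P_{m-1})=g_1>0$, the remaining angle is less than $\pi$: it is the interior of the cone spanned by $-P_m$ and $P_{m-1}$, and there $e<0$ because $e_{m-1}<0\le e_m$. So every $\lambda\succ0$ in $\Lambda$ is $\sigma U+\tau W$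 with $U,W$ consecutive and $\sigma,\tau\in\mathbb N$ not both zero. We go through the pairs $(U,W)$.
\begin{itemize}
\item $(P_{m-1},P_m)$. Since $e_{m-1}<0$, we have $\tau\ge1$. So $\lambda_1\ge b_m$ and $y^{b_m}\mid\mu_\lambda$.
\item $(P_m,P_m-P_{m-1})$. If $\sigma\ge1$, then $\lambda_1\ge b_m$. If $\sigma=0$, then $\mu_W\mid\mu_\lambda$.
\item $U,W\in\mathcal V$. Then $\lambda-U$ or $\lambda-W$ has nonnegative coordinates, so $\mu_U$ or $\mu_W$ divides $\mu_\lambda$.
\item $(P_0-P_{-1},-P_{-1})$. If $\tau\ge1$, then $\lambda_2\ge c_{-1}$ and $z^{c_{-1}}\mid\mu_\lambda$. If $\tau=0$, then $\mu_U\mid\mu_\lambda$.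
\item $(-P_{i-1},-P_i)$ with $0\le i\le m$. Here $\lambda_2=\sigma c_{i-1}+\tau c_i$ and $-a(\lambda)=\sigma a_{i-1}+\tau a_i$. If $\sigma\ge1$ and $i=0$, then $z^{c_{-1}}\mid\mu_\lambda$. If $\sigma\ge1$ and $i\ge1$, then $x^{a_{i-1}}z^{c_{i-1}}\mid\mu_\lambda$. If $\sigma=0$, then $i<m$ because $-\tau P_m\not\succ0$, and $x^{a_i}z^{c_i}\mid\mu_\lambda$. \qedhere
\end{itemize}
\end{proof}

\begin{remark}
With three generators $\Lambda$ has rank two, which the angular ordering of cones requires. The inequalities $g_1<g_2,g_3$ make $e$ positive on the first quadrant. The inequality $g_2<g_3$ gives \eqref{eq:wedge}; it is the reason why the generators of $\mathfrak n$ that involve $x$ involve $z$ and not $y$. Neither the field nor minimality of the generators plays a role.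
\end{remark}

\section{The module $H$, its length and its top degree}\label{sec:H}

No generator in Proposition~\ref{prop:gens} involves both $x$ and $y$. So for each exponent $w$ of $z$, which we call the \emph{level}, the standard monomials form a rectangle in the exponents of $x$ and $y$, and $T$ is a stack of rectangles. For $0\le i\le m-1$ put
\begin{equation}\label{eq:F}
F_i=\sum_{h=0}^ia_h\Big[\beta_h\gamma_h+c_h\sum_{j=1}^{n_h-2}(jb_h-b_{h-1})\Big].
\end{equation}

\begin{proposition}\label{prop:H}
If $m=0$, then $H=0$. If $m\ge1$, then $H=z^{c_{m-1}}G\ne0$,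
\[
\ell=F_{m-1}\qquad\text{and}\qquad\kappa=N_{m-1}-2 .
\]
More precisely, the $h$-th summand of \eqref{eq:F} is the number of monomials of $T$ at the levels $c_h\le w<c_{h-1}$, and each of these levels contains at most $a_h\beta_h$ of them.
\end{proposition}

\begin{proof}
\emph{The set $T$.} Let $\mu$ be standard at level $w$. It is not divisible by the generators free of $x$, so $x^n\mu\in\mathfrak n$ for some $n$ if and only if $w\ge c_i$ for some $0\le i\le m-1$. Hence $T=\emptyset$ if $m=0$. Let $m\ge1$ and $c=c_{m-1}$. Then $T$ is the set of monomials outside $\mathfrak n$ at levels $w\ge c$. It contains $z^c$, because $c<c_{-1}$ and every generator other than $z^{c_{-1}}$ involves $x$ or $y$. So $z^c$ is a nonzero element of $H$ that divides every member of the basis $T$, and $H=z^cG$. As $G$ is generated in degree one, $\mathfrak m^kH=z^c\mathfrak m^k$ is the part of $H$ in degrees $\ge c+k$. Therefore $\kappa=D-c+1$, where $D$ is the largest degree in $T$.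

\emph{The rectangles.} The generator $z^{c_{-1}}$ bounds the levels by $w<c_{-1}$. Fix $i$ and a level $c_i\le w<c_{i-1}$; these levels form \emph{block $i$}. The generators $x^{a_h}z^{c_h}$ with $c_h\le w$ are those with $h\ge i$, and $a_h$ increases, so they impose $u<a_i$. The list $\mathcal V$ imposes $v<V_1$, where $V$ is its first member with $V_2\le w$. This member is one of $V_{i,1},\dots,V_{i,n_i-1}$. Indeed, a member before $V_{i,1}$ is $V_{i,1}$ minus a nonempty sum of vectors $P_h$ with $h\le i-1$, so its second coordinate is at least $(c_{i-1}-c_i)+c_{i-1}>w$; and $V_{i,n_i-1}$ has second coordinate $\gamma_i\le c_i\le w$. So $V=V_{i,j}$ with $j\ge1$ minimal such that $c_{i-1}-jc_i\le w$, and $V_1=jb_i-b_{i-1}\le\beta_i\le b_m$. Thus $y^{b_m}$ imposes nothing more, and level $w$ contains $a_i(jb_i-b_{i-1})\le a_i\beta_i$ monomials.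

We count the levels that belong to each $j$. By the recursion, $c_{i-1}-(n_i-2)c_i=2c_i-c_{i+1}=c_i+\gamma_i$. For $1\le j\le n_i-2$ the interval $c_{i-1}-jc_i\le w<c_{i-1}-(j-1)c_i$ therefore lies inside block $i$, and $j$ has $c_i$ levels. The index $j=n_i-1$ has the remaining $\gamma_i$ levels $c_i\le w<c_i+\gamma_i$, each with $a_i\beta_i$ monomials. This gives the $i$-th summand of \eqref{eq:F}, and $\ell=|T|=F_{m-1}$.

\emph{The top degree.} The box that belongs to $(i,j)$ has top degree
\[
(a_i-1)+(jb_i-b_{i-1}-1)+(c_{i-1}-(j-1)c_i-1).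
\]
It increases with $j$, since $b_i>c_i$ by \eqref{eq:one}. So block $i$ has top degree $D_i=a_i+\beta_i+\gamma_i+c_i-3$, attained for $j=n_i-1$. For $1\le i\le m-1$, relations \eqref{eq:four} and \eqref{eq:two} give
\[
D_i-D_{i-1}=(a_i-a_{i-1})-\gamma_{i-1}+(n_i-2)(b_i-c_i)\ge\beta_{i-1}+1>0 .
\]
Hence $D=D_{m-1}$ and $\kappa=D_{m-1}-c_{m-1}+1=N_{m-1}-2$.
\end{proof}

So $\kappa$ sees only the lowest box of the stack, of size $a_{m-1}\times\beta_{m-1}\times\gamma_{m-1}$, while $\ell$ counts everything. The stack is this box alone exactly when $m=1$ and $n_0=2$, and then the module structure is the expected one.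

\begin{lemma}\label{lem:box}
Suppose $m=1$ and $n_0=2$, and put $p=a_0$, $q=\beta_0$, $r=\gamma_0$, $c=c_0$. Then $H\cong\big(K[x,y,z]/(x^p,y^q,z^r)\big)(-c)$, $\ell=pqr$ and $\kappa=p+q+r-2$.
\end{lemma}

\begin{proof}
The values of $\ell$ and $\kappa$ are those of Proposition~\ref{prop:H}. By \eqref{eq:four}, $P_0-P_{-1}=(q,r)$, so $c_{-1}=c+r$. We have
\[
x^pz^c\sim y^{b_0},\qquad y^qz^r\sim x^{a_0-a_{-1}},\qquad z^{c+r}\sim x^{-a_{-1}}y^{b_{-1}},
\]
and the right sides have larger degree, since $-e_0$, $e(P_0-P_{-1})$ and $-e_{-1}$ are positive. So the left sides vanish in $G$. This is stronger than membership in $\mathfrak n$ and is what we need: as $c\ge r$ by \eqref{eq:three}, the ideal $(x^p,y^q,z^r)$ annihilates $z^c$. Thus $H=z^cG$ is a quotient of $\big(K[x,y,z]/(x^p,y^q,z^r)\big)(-c)$, and both have length $pqr$.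
\end{proof}

For $\langle6,7,16\rangle$ the basis $P_{-1}=(2,-2)$, $P_0=(4,-1)$ of Section~\ref{sec:example} is admissible, with $a_{-1}=-3$, $a_0=2$ and determinant $6$. It gives $e_0=-1$, $n_0=2$, $P_1=(6,0)$, $m=1$ and $(p,q,r)=(2,2,1)$. The next example shows the two ways in which $T$ can exceed the lowest box.

\begin{example}\label{ex:nonbox}
(a) \emph{A large $n_i$.} For $\langle7,8,17\rangle$, Example~\ref{ex:7817} gives $\mathfrak n=(y^7,z^3,xz,yz^2,y^4z)$ and $T=\{z,yz,y^2z,y^3z,z^2\}$. The lowest box has size $1\times4\times1$, so $\kappa=4$ and $\ell=5<8=M(6)$.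

(b) \emph{A longer chain.} For $\langle8,9,23\rangle$ take $P_{-1}=(5,-3)$ and $P_0=(6,-2)$, with $a_{-1}=-3$, $a_0=1$ and determinant $18-10=8$. Then $n_0=n_1=2$, $P_1=(7,-1)$, $P_2=(8,0)$, $a_1=5$, $a_2=9$, and $e_0,e_1,e_2=-3,-1,1$. So $m=2$, $\mathcal V=\{(1,1)\}$, $\mathfrak n=(y^8,z^3,xz^2,x^5z,yz)$ and $T=\{z,xz,\dots,x^4z,z^2\}$. The lowest box has size $5\times1\times1$, so $\kappa=5$ and $\ell=6<12=M(7)$.
\end{example}

In both cases the extra monomial appears on top of a very unbalanced box. The next section shows that this is forced.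

\section{The inequality}\label{sec:ineq}

Call a triple of nonnegative integers \emph{balanced} if its entries differ pairwise by at most $1$. Up to order, the only balanced triple with sum $N$ is $\lfloor N/3\rfloor,\lfloor(N+1)/3\rfloor,\lfloor(N+2)/3\rfloor$, and its product is $M(N)$.

\begin{lemma}\label{lem:M}
\begin{enumerate}
\item[(a)] If $p,q,r\ge1$ and $p+q+r=N$, then $pqr\le M(N)$, with equality if and only if $(p,q,r)$ is balanced.
\item[(b)] $M$ is nondecreasing, and strictly increasing on $N\ge2$.
\item[(c)] For $N\ge1$ we have $N^3-3N-2\le27M(N)\le N^3$.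
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If, say, $p\ge q+2$, then $(p-1,q+1,r)$ is a positive triple with sum $N$ and larger product, since $(p-1)(q+1)=pq+p-q-1>pq$. So a positive triple of maximal product is balanced.
(b) We have $M(0)=M(1)=M(2)=0<M(3)=1$. For $N\ge3$ the balanced triple is positive, and raising one entry by $1$ gives a positive triple with sum $N+1$ and larger product; apply (a).
(c) For $N\equiv0,1,2\pmod3$ the number $27M(N)$ is $N^3$, $(N-1)^2(N+2)=N^3-3N+2$, $(N-2)(N+1)^2=N^3-3N-2$, respectively.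
\end{proof}

\begin{proposition}\label{prop:ineq}
For $0\le i\le m-1$ we have $F_i\le M(N_i)$, and the inequality is strict unless $i=0$ and $n_0=2$.
\end{proposition}

\begin{proof}
We use induction on $i$. Write $A=a_i$, $b=b_i$, $c=c_i$, $\beta=\beta_i$, $\gamma=\gamma_i$, $\delta=\beta_{i-1}$, $\rho=n_i-2$, $N=N_i=A+\beta+\gamma$, and $F'=F_{i-1}$, with $F'=0$ if $i=0$. Since $jb_i-b_{i-1}=\delta+(j-1)b$, formula \eqref{eq:F} and relations \eqref{eq:one}, \eqref{eq:three}, \eqref{eq:four} read
\begin{gather*}
F_i=A\beta\gamma+Ac\Big(\rho\delta+\frac{\rho(\rho-1)}2\,b\Big)+F',\\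
\beta=\rho b+\delta,\qquad1\le\delta\le b,\qquad b\ge A+c+1,\qquad1\le\gamma\le c .
\end{gather*}
If $i\ge1$, then induction, \eqref{eq:two} and Lemma~\ref{lem:M} give
\begin{equation}\label{eq:Fprime}
F'\le M(N_{i-1})\le M(A-1)\le(A-1)^3/27 .
\end{equation}
The first term of $F_i$ is at most $M(N)$ by itself, so the difficulty is to pay for the other two. The payment comes from imbalance: if $\rho\ge1$ then $\beta>b>A+\gamma$, and if $\rho=0$ and $i\ge1$ then $A>\beta+\gamma$, as we shall see. In either case one side of the box $A\times\beta\times\gamma$ exceeds $N/2$. All triples below are positive, so Lemma~\ref{lem:M}(a) applies.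

\emph{Case $\rho=0$, $i=0$.} Here $F_0=A\beta\gamma\le M(N)$.

\emph{Case $\rho=0$, $i\ge1$.} By \eqref{eq:four}, $\beta_{i-1}=\beta$ and $\gamma_{i-1}=\gamma$. Put $\sigma=\beta+\gamma\ge2$. Then \eqref{eq:two} gives $A\ge a_{i-1}+\sigma+1\ge\sigma+2\ge4$. From $\beta\gamma\le\sigma^2/4$, \eqref{eq:Fprime} and Lemma~\ref{lem:M}(c),
\begin{align*}
27\big(M(N)-F_i\big)&\ge(A+\sigma)^3-3(A+\sigma)-2-\tfrac{27}4A\sigma^2-(A-1)^3\\
&=\sigma\big(3A^2-\tfrac{15}4A\sigma+\sigma^2\big)+\big(3A^2-6A-3\sigma-1\big).
\end{align*}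
With $A=\sigma+\theta$, $\theta>0$, the first bracket equals $\frac14\sigma^2+\frac94\sigma\theta+3\theta^2>0$. The second is at least $3A^2-9A+5>0$, since $\sigma\le A-2$ and $A\ge4$. So $F_i<M(N)$.

\emph{Case $\rho=1$.} Now $\beta=b+\delta$ and $F_i=A(b+\delta)\gamma+Ac\delta+F'$. The idea is to move $\delta$ from the long side $\beta$ to a short side. This keeps the sum $N$, and expanding gives
\begin{align}
A(\gamma+\delta)b-F_i&=A\delta(b-c-\gamma)-F',\label{eq:moveg}\\
(A+\delta)\gamma b-F_i&=\delta\big(\gamma(b-A)-Ac\big)-F'.\label{eq:moveA}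
\end{align}

Let $i=0$, so $F'=0$. If $\gamma\le A+1$, then $b-c-\gamma\ge A+1-\gamma\ge0$, and \eqref{eq:moveg} gives $F_0\le A(\gamma+\delta)b$. The triple $(A,\gamma+\delta,b)$ is not balanced, since $b\ge A+2$, so $F_0<M(N)$. If $\gamma\ge A+2$, then $\gamma(b-A)-Ac\ge\gamma(c+1)-Ac>0$, and \eqref{eq:moveA} gives $F_0<(A+\delta)\gamma b\le M(N)$.

Let $i\ge1$. To use \eqref{eq:moveg} we need a bound for $F'$ that contains the factor $A\delta$, and we get it by enclosing the blocks $0,\dots,i-1$ in one box. By Proposition~\ref{prop:H}, each of their $c_{-1}-c_{i-1}$ levels contains at most $a_{i-1}\delta$ monomials, because $a_h$ and $\beta_h$ are nondecreasing in $h$. For $0\le h\le i-1$, relations \eqref{eq:four}, \eqref{eq:one} and \eqref{eq:two} give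
\[
c_{h-1}-c_h=(n_h-2)c_h+\gamma_h\le(n_h-2)b_h+\gamma_h<\beta_h+\gamma_h<a_{h+1}-a_h .
\]
Summing over $h$, we get $c_{-1}-c_{i-1}<a_i-a_0<A$, so $F'\le A\delta a_{i-1}$. By \eqref{eq:two} and $\gamma_{i-1}=c+\gamma$,
\[
a_{i-1}\le A-1-\delta-(c+\gamma)<A+1-\gamma\le b-c-\gamma .
\]
Hence the right side of \eqref{eq:moveg} is at least $A\delta(b-c-\gamma-a_{i-1})>0$, and $F_i<A(\gamma+\delta)b\le M(N)$.

\emph{Case $\rho\ge2$.} Now $\beta\ge2b+1$, and the imbalance is large enough for estimates over the reals. For the middle term of $F_i$, use $\beta-\delta=\rho b$: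
\[
2b\Big(\rho\delta+\frac{\rho(\rho-1)}2b\Big)=(\beta^2-\delta^2)-b(\beta-\delta)=\Big(\beta-\frac b2\Big)^2-\Big(\delta-\frac b2\Big)^2\le\Big(\beta-\frac b2\Big)^2 .
\]
Since $A+c<b$, we have $Ac<b^2/4$, so the middle term is less than $\frac18b(\beta-\frac b2)^2$. The function $b\mapsto b(\beta-\frac b2)^2$ has derivative $(\beta-\frac b2)(\beta-\frac{3b}2)$, so it increases on $(0,\beta/2]$. As $b<\beta/2$, the middle term is less than $\frac18\cdot\frac\beta2\cdot\frac{9\beta^2}{16}=\frac9{256}\beta^3$. Put $\sigma=A+\gamma=N-\beta$. Then $\sigma\le A+c<b<\beta/2$, so $\beta>\frac23N$. Also $A\beta\gamma\le\beta\sigma^2/4$, and $F'\le\sigma^3/27$ by \eqref{eq:Fprime}. Hence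
\[
F_i<\Phi(\beta),\qquad\Phi(\xi)=\tfrac9{256}\xi^3+\tfrac14\xi(N-\xi)^2+\tfrac1{27}(N-\xi)^3 .
\]
On $[\frac23N,N]$ we have $\Phi''(\xi)=\frac{54}{256}\xi+\frac14(6\xi-4N)+\frac29(N-\xi)\ge0$, so $\Phi$ is convex and bounded by the larger of
\[
\Phi(N)=\tfrac9{256}N^3,\qquad\Phi(\tfrac23N)=\big(\tfrac1{96}+\tfrac1{54}+\tfrac1{729}\big)N^3<0.0304\,N^3<\tfrac9{256}N^3 .
\]
So $F_i<\frac9{256}N^3$. Finally $b\ge3$, $\beta\ge7$ and $N\ge9$, so $13N^3-768N\ge(13\cdot81-768)N=285N>512$. This is equivalent to $\frac9{256}N^3<\frac1{27}(N^3-3N-2)$, and the right side is at most $M(N)$ by Lemma~\ref{lem:M}(c).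
\end{proof}

\begin{remark}
The inequality $b\ge A+c+1$, which says that $P_i$ lies below the line $e=0$, cannot be dropped. For $i=0$, $\rho=1$, $A=c=\gamma=2$, $b=\delta=1$ the other relations hold with $\beta=2$, but the formula gives $8+4=12>8=M(6)$.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(A)}]
The lower bound is \eqref{eq:lower}. If $m=0$, then $\ell=\kappa=0=M(2)$. If $m\ge1$, Propositions~\ref{prop:H} and~\ref{prop:ineq} give $\ell=F_{m-1}\le M(N_{m-1})=M(\kappa+2)$. If $G$ is $k$-Buchsbaum, then $\kappa\le k$, and $M(\kappa+2)\le M(k+2)$ by Lemma~\ref{lem:M}(b).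
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(C)}]
By (A), $M(k+2)=\ell\le M(\kappa+2)\le M(k+2)$. Since $M$ is strictly increasing on $N\ge2$, we get $\kappa=k\ge1$, so $m\ge1$ and $F_{m-1}=M(N_{m-1})$. By Proposition~\ref{prop:ineq} this forces $m=1$ and $n_0=2$. Lemma~\ref{lem:box} gives the isomorphism, with $p,q,r\ge1$, $p+q+r=k+2$ and $pqr=M(k+2)$, and the triple is balanced by Lemma~\ref{lem:M}(a).
\end{proof}

For (B) we reverse the construction: we prescribe the chain and solve for the generators. Lemma~\ref{lem:box} asks for an arithmetic progression $P_{-1},P_0,P_1$ with difference $(q,r)$ and $a_0=p$. The simplest way to ensure $e_1>0$ is $c_1=0$, so take $P_0=(b,-r)$ and $P_1=(B,0)$ with $B=b+q$. Then $g_1=\det(P_0,P_1)=rB$. If $A=a_1$, then $Bg_2=Ag_1$ gives $g_2=rA$, and $bg_2-rg_3=pg_1$ gives $g_3=bA-pB$. It remains to choose $b$ and $A$ so that the generators are coprime and increasing and $e_0<0$.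

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(B)}]
Given $p,q,r\ge1$, put $b=1+r(p+q+1)$, $B=b+q$, $A=pB+1$ and
\[
g_1=rB,\qquad g_2=rA,\qquad g_3=bA-pB=(b-1)pB+b .
\]
Then $g_1<g_2$ since $B<A$, and $g_2=rpB+r<g_3$ since $r\le b-1$. From $\gcd(A,B)=1$ we get $\gcd(g_1,g_2)=r$, and $b\equiv1\pmod r$ gives $g_3\equiv A-pB=1\pmod r$. So $\gcd(g_1,g_2,g_3)=1$.

Let $P_0=(b,-r)$ and $P_{-1}=(b-q,-2r)$. We compute
\begin{gather*}
bg_2-rg_3=rpB=pg_1,\\
(b-q)g_2-2rg_3=r\big((b-q)A-2bA+2pB\big)=(2p-A)g_1 .
\end{gather*}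
So both vectors lie in $\Lambda$, with $a_0=p>0$ and $a_{-1}=2p-A=p(2-B)-1<0$. Moreover $0\le b-q<b$, $r<2r$, and the determinant is $2rb-(b-q)r=rB=g_1$. Thus the basis is admissible. Since $b=1+r+r(p+q)\ge1+r+p+q$, we have $e_0=p-b+r<0$. Next, $n_0=2$ and $P_1=(B,0)$, so $e_1>0$ and $m=1$, with $\beta_0=q$ and $\gamma_0=r$. Lemma~\ref{lem:box} gives the module, $\ell=pqr$ and $\kappa=p+q+r-2$.

By Proposition~\ref{prop:gens}, $\mathfrak n=(y^B,z^{2r},x^pz^r,y^qz^r)$, and all generators have degree at least $2$. So $x,y,z$ are standard and $\operatorname{ord}(g_1)=\operatorname{ord}(g_2)=\operatorname{ord}(g_3)=1$. Hence no $g_i$ is a sum of the other two generators with repetitions, and $S$ is minimally $3$-generated.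

For $\kappa\ge1$, the balanced triple with sum $\kappa+2\ge3$ is positive and gives $\ell=M(\kappa+2)$, and the triple $(\kappa,1,1)$ gives $\ell=\kappa$. For $\kappa=0$ both bounds are $0=M(2)$.
\end{proof}

For instance, $p=q=r=1$ gives $\langle5,6,19\rangle$, where $H$ is spanned by $z$.

\begin{proof}[Proof of Theorem~\ref{thm:max}]
Part (A) of Theorem~\ref{thm:main} gives the bound, and for $k\ge1$ part (B) provides a semigroup with $\kappa=k$ and $\ell=M(k+2)$. For $k=0$ the value $0$ is attained by any Cohen--Macaulay $G$. An example is $S=\langle3,4,5\rangle$: the basis $P_{-1}=(1,-2)$, $P_0=(2,-1)$ has $a_{-1}=-2$, $a_0=1$ and determinant $3$, so it is admissible, and $e_0=0$ gives $m=0$.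
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{0-th local cohomology of tangent cones of monomial space curves},
\texttt{http://www.ugr.es/\%7Eimns2010/\allowbreak 2016/Slides/\allowbreak sammartano-imns2016.pdf}

\end{thebibliography}
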